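# How fast can a bounded harmonic function vanish at the boundary?

## Boundary data that vanish on an interval

Let $\mathbf U=\{(x,y)\in\mathbf R^2:y>0\}$, and write $|A|$ for the Lebesgue measure of $A\subset\mathbf R$. Let $h$ be a bounded harmonic function on $\mathbf U$, not identically zero. Can $h$ tend to zero faster than $y$ along many vertical lines? The following conjecture, from "An Asymptotic Property of Univalent Mappings" (doi:10.1307/mmj/1029005000), says no: for almost every $x\in\mathbf R$,
$$\limsup_{y\downarrow0}|h(x,y)|\,y^{-1}>0. \tag{1}$$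
We are asked to prove or disprove it. We begin with a case in which it is easy, and for that we recall two textbook facts.

**Fact 1 (Fatou).** For $f\in L^\infty(\mathbf R)$ put
$$P[f](x,y)=\frac1\pi\int_{\mathbf R}\frac{y\,f(t)}{(x-t)^2+y^2}\,dt .$$
The bounded harmonic functions on $\mathbf U$ are exactly the $P[f]$ with $f\in L^\infty(\mathbf R)$. Moreover $|P[f]|\le\|f\|_\infty$, and $P[f]$ has nontangential limit $f(x)$ at a.e. $x$. Here $u$ has *nontangential limit* $\ell$ at $x_0$ if for each $A>0$ we have $u(x,y)\to\ell$ as $(x,y)\to(x_0,0)$ inside the cone $|x-x_0|\le Ay$.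

**Fact 2 (Schwarz reflection).** Let $\Omega\subset\mathbf C$ be open and symmetric about $\mathbf R$. If $u$ is harmonic on $\Omega\cap\mathbf U$ and extends continuously by $0$ to $\Omega\cap\mathbf R$, then the extension $u(x,-y)=-u(x,y)$ is harmonic on $\Omega$.

Let
$$Z_h=\Big\{x:\lim_{y\downarrow0}\frac{h(x,y)}y=0\Big\}.$$
Inequality (1) fails at $x$ exactly when $x\in Z_h$. By continuity in $y$ it is enough to look at rational $y$, so $Z_h=\bigcap_n\bigcup_m\bigcap_{y\in\mathbf Q\cap(0,1/m)}\{x:|h(x,y)|\le y/n\}$ is a Borel set. The conjecture says $|Z_h|=0$.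

Points where $f\ne0$ are harmless. For a.e. $x$ we have $h(x,y)\to f(x)$, and if $f(x)\neq0$ then $|h(x,y)|/y\to\infty$. Hence $f=0$ a.e. on $Z_h$, and only the zero set of $f$ matters. The simplest situation is that this zero set is an interval.

**Proposition 1.** Let $h=P[f]\not\equiv0$ be bounded, and let $f=0$ a.e. on an open interval $J$. Then $Z_h\cap J$ has no accumulation point in $J$. Consequently, if $\{f=0\}$ agrees with an open set up to a null set, then $|Z_h|=0$ and the conjecture holds for $h$.

*Proof.* For $x$ in a compact part of $J$ the integral $\int|f(t)|(x-t)^{-2}dt$ is bounded, since only $t\notin J$ count. So $|h(x,y)|\le Cy$ there, $h$ extends continuously by $0$ to $J$, and by Fact 2 it extends harmonically across $J$. By dominated convergence its slope on $J$ is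
$$h_y(x,0)=\lim_{y\downarrow0}\frac{h(x,y)}y=\frac1\pi\int_{\mathbf R}\frac{f(t)}{(x-t)^2}\,dt ,\tag{2}$$
a real-analytic function of $x\in J$. If $Z_h\cap J$, the set where this slope vanishes, accumulates in $J$, then $h_y(\cdot,0)=0$ on all of $J$. Also $h_x=0$ on $J$. So the holomorphic function $F=h_x-ih_y$ vanishes on $J$, hence identically. Then $h$ is constant, and since $h=0$ on $J$, $h\equiv0$, a contradiction. For the last claim, an open set is a countable union of open intervals, on each of which $Z_h$ is countable; and $f=0$ a.e. on $Z_h$. $\square$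

Here are two cases by hand. If $f\ge0$, $f\not\equiv0$, then $h(x,y)/y=\frac1\pi\int f(t)((x-t)^2+y^2)^{-1}dt$ increases as $y\downarrow0$, so its limit is positive and $Z_h=\emptyset$. For instance $f=1_{(-1,1)}$ has slope $\frac{2}{\pi(x^2-1)}$ at $|x|>1$. With both signs, take $f=1_{(1,2)}-1_{(-2,-1)}$. The slope at $x$ outside the supports is $\frac1\pi\int_1^2[(t-x)^{-2}-(t+x)^{-2}]\,dt$, which has the sign of $x$, and at the points with $1\le|x|\le2$ the limit of $h$ is $\pm1$ or $\pm\frac12$. So $Z_h=\{0\}$.

What changes in general? The zero set of $f$ may have positive measure and contain no interval. Then nothing lets us reflect, and the integral in (2) may diverge. For example, enumerate the rationals as $r_1,r_2,\dots$ and put $E=\mathbf R\setminus\bigcup_i(r_i-2^{-i-1}\varepsilon,\,r_i+2^{-i-1}\varepsilon)$. This $E$ is closed, its complement has measure at most $\varepsilon$, and it contains no interval. Could $E$-like sets carry slope zero?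

## Zero sets without interior: the two theorems

They can, and so the conjecture is false. The construction even controls the modulus of continuity of $f$.

**Theorem 1 (the conjecture is false).** Let $0<\delta<1$, and let $\omega:(0,\infty)\to(0,\infty)$ be nondecreasing with $\omega(t)/t\to\infty$ as $t\downarrow0$. There exist a bounded harmonic $h=P[f]\not\equiv0$ with $f$ continuous and $|f(x)-f(x')|\le\omega(|x-x'|)$ for $x\ne x'$, and a closed $E\subset\mathbf R$ with $|\mathbf R\setminus E|<\delta$, such that $h(x,y)/y\to0$ as $y\downarrow0$ for every $x\in E$, uniformly on $E\cap[-j,j]$ for each $j$.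

Examples of such $\omega$ are $t^\alpha$ with $0<\alpha<1$, and $t\log(e+1/t)$. The latter is nondecreasing because its derivative is $\log(e+1/t)-\frac1{et+1}\ge1-1=0$.

**Theorem 2 (complements).** Let $h=P[f]$ be bounded, harmonic, $h\not\equiv0$.

1. $|\mathbf R\setminus Z_h|>0$. So "$<\delta$" in Theorem 1 cannot be improved to "$=0$".
2. $Z_h$ is of first Baire category.
3. For a.e. $x$: $\limsup_{y\downarrow0}|h(x,y)|\,y^{-1-\theta}=\infty$ for every $\theta>0$. So with $y^{-1}$ replaced by $y^{-1-\theta}$ the conjecture is true.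
4. If $f$ has bounded variation on a bounded open interval $J$ (e.g. $f$ Lipschitz there), then $|Z_h\cap J|=0$. So the conjecture holds for Lipschitz boundary data, and by Theorem 1 it fails for every modulus of continuity weaker than Lipschitz.

A set is of *first category* if it is a countable union of sets whose closures contain no interval. The set $E$ of the last section is an example: it is closed without interior, yet its complement has measure at most $\varepsilon$. So part 2 does not contradict Theorem 1.

Parts 1, 2 and 4 extend the argument of Proposition 1, and we do them first, because they tell us what a counterexample must look like. We need two more facts.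

**Fact 3.** Let $u$ be harmonic with $|u|\le M$ on the disc of radius $r$ about $z_0$, and write $u=\operatorname{Re}\sum_{j\ge0}a_j(z-z_0)^j$. Then
$$|a_j|\le 2M r^{-j}\quad(j\ge1),\qquad\text{in particular}\qquad |\nabla u(z_0)|\le\frac{2M}r. \tag{3}$$
Indeed, for $0<r'<r$ and $j\ge1$ we have $a_jr'^j=\frac1\pi\int_0^{2\pi}u(z_0+r'e^{i\varphi})e^{-ij\varphi}d\varphi$, so $|a_j|\le2M r'^{-j}$; let $r'\uparrow r$. Also $a_1=(u_x-iu_y)(z_0)$.

**Fact 4 (Lusin–Privalov).** A holomorphic function on $\mathbf U$ with nontangential limit $0$ at every point of a set of positive measure vanishes identically.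

Throughout, $F=h_x-ih_y$. It is holomorphic on $\mathbf U$, and $|F|=|\nabla h|$. If $F\equiv0$, then $h$ is constant; if in addition $h(x,y)\to0$ as $y\downarrow0$ for some $x$, then $h\equiv0$.

## Null complements, Baire category and bounded variation

**Theorem 2, part 1.** We saw that $f=0$ a.e. on $Z_h$. If $|\mathbf R\setminus Z_h|=0$, then $f=0$ a.e. and $h=P[f]\equiv0$, a contradiction. $\square$

**Theorem 2, part 2.** The aim is to produce, by category, an interval on which Proposition 1's argument runs. Let $E_n=\{x:|h(x,y)|\le y\text{ for }0<y\le1/n\}$. It is closed, since it is an intersection of closed conditions on $x$, and $Z_h\subset\bigcup_nE_n$. If $Z_h=\bigcup_n(Z_h\cap E_n)$ were not of first category, some $Z_h\cap E_n$ would be dense in an open interval $J$. As $E_n$ is closed, $J\subset E_n$, so $|h|\le y$ on $J\times(0,1/n]$. Hence $h$ extends continuously by $0$ to $J$, and by Fact 2 harmonically across $J$. For $x\in Z_h\cap J$ we get $h_y(x,0)=\lim_{y\downarrow0}h(x,y)/y=0$. Since $h_y(\cdot,0)$ is continuous and $Z_h\cap J$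 is dense in $J$, $h_y=0$ on $J$; also $h_x=0$ on $J$. So $F=0$ on $J$, $F\equiv0$, $h\equiv0$, a contradiction. $\square$

**Theorem 2, part 4.** When $f$ has bounded variation, $F$ need not extend across $J$, but it still has boundary values almost everywhere. That is enough for Fact 4. Suppose $|Z_h\cap J|>0$; we look for a contradiction.

**Step 1: localize.** This step reduces to a compactly supported function of bounded variation. Take $f$ on $J$ to be its representative of bounded variation (this does not change $h$). Let $f_1=f1_J$, $f_2=f-f_1$ and $h_i=P[f_i]$. Since $f_2=0$ on $J$, $h_2$ extends harmonically across $J$ with $h_2=0$ on $J$. So $\nabla h_2$ is continuous up to $J$, and $\partial_xh_2=0$ on $J$.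

**Step 2: $F$ has finite nontangential limits a.e. on $J$.** The function $f_1$ has compact support and bounded variation on $\mathbf R$ (the endpoints of $J$ contribute at most two finite jumps), so its distributional derivative is a finite signed measure $\nu=\nu^+-\nu^-$. Writing $P_y(x)=\frac1\pi\frac y{x^2+y^2}$, we have
$$\partial_xh_1(x,y)=-\int\partial_t\big[P_y(x-t)\big]f_1(t)\,dt=\int P_y(x-t)\,d\nu(t)=P[\nu].$$
Put $\Phi_\pm(z)=\frac i\pi\int\frac{d\nu^\pm(t)}{z-t}$. Since $\operatorname{Re}\frac{i}{x-t+iy}=\frac y{(x-t)^2+y^2}$, we have $\operatorname{Re}\Phi_\pm=P[\nu^\pm]\ge0$. So $\partial_xh_1-i\partial_yh_1$ and $\Phi_+-\Phi_-$ are holomorphic with the same real part, and they differ by an imaginary constant.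

It remains to see that a holomorphic $\Phi$ with $\operatorname{Re}\Phi\ge0$ has finite nontangential limits a.e. The Cayley transform $B=(\Phi-1)/(\Phi+1)$ satisfies $|B|\le1$, so by Fatou it has nontangential limits a.e. It never equals $1$, so by the F. and M. Riesz uniqueness theorem for bounded holomorphic functions, applied to $B-1\not\equiv0$, the limit equals $1$ only on a null set. Elsewhere $\Phi=(1+B)/(1-B)$ has a finite limit. Adding the contribution of $h_2$, which is continuous up to $J$, proves the claim for $F$.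

**Step 3: the real part of the limit vanishes a.e. on $Z_h\cap J$.** By the Fatou theorem for measures, $P[\nu]$ converges nontangentially a.e. to the density of the absolutely continuous part of $\nu$, and this density equals $f_1'$ a.e. Since $\partial_xh_2=0$ on $J$, $\operatorname{Re}F\to f'$ a.e. on $J$. We know $f=0$ a.e. on $Z_h$. At a density point of $\{f=0\}\cap J$ that lies in $\{f=0\}$ and at which $f$ is differentiable, difference quotients vanish along a sequence, so $f'=0$. Almost every point of $Z_h\cap J$ is of this kind. So $\operatorname{Re}F\to0$ a.e. on $Z_h\cap J$.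

**Step 4: the imaginary part vanishes too.** Let $x\in Z_h$ be a point where $F$ has a finite limit $\ell$. As $h(x,0^+)=0$ and $h_y=-\operatorname{Im}F$,
$$\frac{h(x,y)}y=\frac1y\int_0^yh_y(x,r)\,dr\longrightarrow-\operatorname{Im}\ell .$$
The left side tends to $0$ because $x\in Z_h$, so $\operatorname{Im}\ell=0$.

Thus $F$ has nontangential limit $0$ on a set of positive measure. By Fact 4, $F\equiv0$, hence $h\equiv0$, a contradiction. If $f$ is Lipschitz, covering $\mathbf R$ by bounded intervals gives $|Z_h|=0$. $\square$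

A counterexample must therefore have data that are not of bounded variation near most points of a fat, nowhere dense zero set.

## Why one-signed spikes cannot cancel a slope

Here is a natural way to build one. Start with a small smooth bump $f_0\ge0$. Outside its support $h$ has slope $s(x)>0$, given by (2). Now put very many, very narrow negative spikes on the line, spaced $L$ apart, whose joint effect between the spikes is a slope close to $-s$. The spikes occupy little measure, and off them the total slope is nearly zero. Repeat with the remaining slope.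

By scaling, take $L=1$. We want a $1$-periodic $q$ supported in $\{\operatorname{dist}(x,\mathbf Z)\le a/2\}$ with $a$ small, such that $P[q]$ has slope within $\eta$ of $-1$ where $\operatorname{dist}(x,\mathbf Z)\ge a$. Try $q\le0$. Since $\sum_n(z-n)^{-2}=\pi^2/\sin^2\pi z$, formula (2) says that the slope of $P[q]$ at $x$ is $-k(x)$, where
$$k(x)=\pi\int_{-a/2}^{a/2}\frac{|q(t)|}{\sin^2\pi(x-t)}\,dt .$$
Let $a<\frac14$ and compare $x=\frac12$ with $x=\pm\frac14$. With $M=\int_{-a/2}^{a/2}|q|$ we have $k(\frac12)\le\pi M/\cos^2(\pi/8)$. By convexity of $1/\sin^2$ on $(0,\pi)$, $\frac12\big(k(\frac14)+k(-\frac14)\big)\ge\pi M/\sin^2\frac\pi4=2\pi M$. So the average of $k(\pm\frac14)$ is at least $2\cos^2(\frac\pi8)\,k(\frac12)=(1+\cos\frac\pi4)k(\frac12)\ge1.7\,k(\frac12)$. If all three values were within $\eta\le\frac14$ of $1$, we would have $1+\eta\ge1.7(1-\eta)\ge1.275$, which is false.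

This is the exact point at which the approach stops. However narrow the spikes, a one-signed comb produces a slope that varies by a fixed factor between the teeth, so the slope left after a correction is not small compared with the slope before it. We need a comb whose data have both signs, arranged so that the slope is nearly *constant* off the teeth.

To find one, forget for a moment that the singularities must sit on $\mathbf R$. Cut vertical slits of height $H$ upward from the integers and let $V$ be the positive harmonic function that vanishes on $\mathbf R$ and on the slits and behaves like $y$ far up. Deep between the slits $V$ is shielded and tiny compared with $y$. So $W=V-y$ is bounded, vanishes on $\mathbf R$, and has slope nearly $-1$ between the slits. After odd reflection, $W$ is singular only on the slits $\{n+iy:|y|\le H\}$. Runge's theorem lets us push these singularities down to the points $n$ themselves, at a small cost away from the slits. A mollification then makes the boundary data smooth.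

## A periodic comb with slope nearly $-1$

**Lemma 1.** Let $a\in(0,\frac14)$, $\eta\in(0,1)$. There is a real $1$-periodic $q\in C^\infty(\mathbf R)$ with $q(x)=0$ whenever $\operatorname{dist}(x,\mathbf Z)\ge a/2$, such that $Q=P[q]$ satisfies, whenever $\operatorname{dist}(x,\mathbf Z)\ge a$:

(i) $|Q(x,y)|\le2y$ for all $y>0$;

(ii) $|Q(x,y)+y|\le\eta y$ for $0<y\le1$.

**Step 1: an explicit function on the slit half plane.** We write $V$ in closed form so that the shielding can be computed. For $t\in\mathbf C$ let $g(t)\ge0$ be defined by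
$$\cosh g(t)=\tfrac12\big(|t-1|+|t+1|\big).$$
Every $t$ is $\frac12(\lambda+\lambda^{-1})$ with $|\lambda|\ge1$. Then $t\mp1=\frac{(\lambda\mp1)^2}{2\lambda}$, so
$$|t-1|+|t+1|=\frac{|\lambda-1|^2+|\lambda+1|^2}{2|\lambda|}=|\lambda|+|\lambda|^{-1},$$
and therefore $g(t)=\log|\lambda|$. From these two descriptions: $g$ is continuous and even; $g=0$ on $[-1,1]$; $g$ is harmonic off $[-1,1]$, where $\lambda$ is a nonvanishing holomorphic function of $t$; and $g(t)\ge\log|t|$, because $|t|\le\frac12(|\lambda|+|\lambda|^{-1})\le|\lambda|$. Finally, for $z=x+iy$ with $y\ge0$, taking $\lambda=e^{-i\pi z}$ gives $g(\cos\pi z)=\pi y$.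

Let $c=\max(2\cosh\pi,\,2\eta^{-1}\sinh\pi)$, choose $H>0$ with $\cosh\pi H=c$, and put
$$V(z)=\tfrac1\pi\,g\big(\cos(\pi z)/c\big),\qquad y\ge0 .$$
$V$ is continuous. It is $1$-periodic in $x$, since $\cos\pi(z+1)=-\cos\pi z$ and $g$ is even. It vanishes on $\mathbf R$, since $|\cos\pi x|/c\le1$. We have $\cos\pi z=\cos\pi x\cosh\pi y-i\sin\pi x\sinh\pi y$, so for $y>0$ this number is real only if $x=n\in\mathbf Z$, and then its modulus is $\cosh\pi y$, which is at most $c$ exactly when $y\le H$. So $V$ is harmonic in $\mathbf U$ off the slits $\{n+iy:0<y\le H\}$.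

*Claim: $0\le V\le y$.* For fixed $t$ the function $r\mapsto|rt-1|+|rt+1|$ is even and convex, hence nondecreasing on $[0,\infty)$. As $c\ge1$, $g(t/c)\le g(t)$, so $V\le\frac1\pi g(\cos\pi z)=y$.

*Claim: $V\le\frac\eta2y$ for $0<y\le1$.* Write $\cos(\pi z)/c=\alpha+iv$. Then $|\alpha|\le\cosh(\pi)/c\le\frac12$ and, by convexity of $\sinh$ on $[0,\pi]$, $|v|\le\sinh(\pi y)/c\le y\sinh(\pi)/c$. Using $\sqrt{A^2+v^2}\le A+\frac{v^2}{2A}$ with $A=1\mp\alpha$,
$$\tfrac12g^2\le\cosh g-1\le\frac{v^2}4\Big(\frac1{1-\alpha}+\frac1{1+\alpha}\Big)=\frac{v^2}{2(1-\alpha^2)}\le\tfrac23v^2 .$$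
So $g\le2|v|$ and $V\le\frac2\pi|v|\le\frac{2\sinh\pi}{\pi c}\,y\le\frac\eta\pi y\le\frac\eta2y$.

Let $W=V-y$ for $y\ge0$ and $W(x,-y)=-W(x,y)$. For $y>0$ we have $-y\le W\le0$, and $|W+y|=V\le\frac\eta2y$ if $y\le1$. By Fact 2, $W$ is harmonic on $\mathbf C$ off $\{n+iy:n\in\mathbf Z,\ |y|\le H\}$. It is bounded: for $0\le y\le1$, $|W|\le1$; for $y\ge1$, $|\cos\pi z|^2=\cos^2\pi x+\sinh^2\pi y\ge\sinh^2\pi y$ gives $\pi V\ge\log\sinh\pi y-\log c$, and since $\log\sinh\pi y\ge\pi y+\log\frac{1-e^{-2\pi}}2$, the difference $0\le y-V$ is at most a constant.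

**Step 2: pushing the singularities to the integers.** The periodic variable $\zeta=e^{2\pi iz}$ turns all the slits into one segment and the integers into the point $1$. By periodicity $W(z)=\hat W(\zeta)$, where $\hat W$ is bounded and harmonic off $0$, $\infty$ and the segment $S=[e^{-2\pi H},e^{2\pi H}]$. The isolated singularities at $0$ and $\infty$ are removable because $\hat W$ is bounded. So $\hat W$ is harmonic on the simply connected domain $\hat{\mathbf C}\setminus S$, and $\hat W=\operatorname{Re}G$ with $G$ holomorphic there.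

Let
$$K=\{0,\infty\}\cup\{e^{2\pi iz}:\operatorname{dist}(x,\mathbf Z)\ge a/4\}.$$
This is a closed sector, a compact subset of $\hat{\mathbf C}\setminus S$, and its complement is an open sector around the positive axis, which is connected and contains $1$. The set $K$ is invariant under $\zeta\mapsto1/\bar\zeta$, which preserves arguments. The map $\xi=1/(\zeta-1)$ sends $1$ to $\infty$, so it carries $K$ to a compact subset of $\mathbf C$ with connected complement, and $G$, read in the variable $\xi$, is holomorphic near that set. Runge's theorem says that a function holomorphic near a compact plane set with connected complement is a uniform limit of polynomials on that set. So there is a polynomial $p$ such that $R(\zeta)=p\big(1/(\zeta-1)\big)$ satisfies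
$$|G-R|\le\kappa:=\frac{a\eta}{16}\quad\text{on }K .$$
Symmetrize: let
$$\hat Q_0(\zeta)=\tfrac12\big(\operatorname{Re}R(\zeta)-\operatorname{Re}R(1/\bar\zeta)\big),\qquad Q_0(z)=\hat Q_0(e^{2\pi iz}).$$
Replacing $z$ by $\bar z$ replaces $\zeta$ by $1/\bar\zeta$, so $\hat W(1/\bar\zeta)=-\hat W(\zeta)$ and hence $|\hat Q_0-\hat W|\le\kappa$ on $K$. The function $Q_0$ is harmonic on $\mathbf C\setminus\mathbf Z$, $1$-periodic, odd in $y$, and zero on $\mathbf R\setminus\mathbf Z$.

We must upgrade closeness of values to closeness *relative to $y$*. Let $D=Q_0-W$, so that $|D|\le\kappa$ where $\operatorname{dist}(x,\mathbf Z)\ge a/4$. If $\operatorname{dist}(x,\mathbf Z)\ge a/2$, then at each point of the whole vertical line through $x$ the gradient bound (3) on a disc of radius $a/4$ gives $|\nabla D|\le8\kappa/a=\eta/2$. As $D(x,0)=0$, $|D(x,y)|\le\frac\eta2|y|$. Since $Q_0=W+D$, for $\operatorname{dist}(x,\mathbf Z)\ge a/2$ and $y>0$,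
$$|Q_0(x,y)|\le2y,\qquad|Q_0(x,y)+y|\le\eta y\ \text{ if }y\le1. \tag{4}$$

**Step 3: mollification.** $Q_0$ is unbounded near the integers, so we average it horizontally. Let $0\le\rho\in C_c^\infty(-\frac a4,\frac a4)$, $\int\rho=1$, and
$$Q(x,y)=\int Q_0(x-s,y)\rho(s)\,ds,\qquad y>0 .$$
If $\operatorname{dist}(x,\mathbf Z)\ge a$, then $\operatorname{dist}(x-s,\mathbf Z)\ge a/2$ for the relevant $s$, so averaging (4) gives (i) and (ii).

Next, $Q$ is a Poisson integral of smooth data. Let $\bar p$ be the polynomial with conjugated coefficients. Then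
$$\operatorname{Re}R(1/\bar\zeta)=\operatorname{Re}\bar p\Big(\frac1{1/\zeta-1}\Big)=\operatorname{Re}\bar p\Big(-1-\frac1{\zeta-1}\Big),$$
so $\hat Q_0$ is the real part of a polynomial in $1/(\zeta-1)$. For $|\zeta|<1$, the Taylor coefficients $\binom{n+j-1}{j-1}$ of $(1-\zeta)^{-j}$ grow polynomially in $n$. Hence on $\mathbf U$
$$Q_0=\operatorname{Re}\sum_{n\ge0}c_ne^{2\pi inz},\qquad|c_n|\le C(1+n)^M .$$
For fixed $y>0$ the series converges uniformly in $x$, so we may average term by term: $Q=\operatorname{Re}\sum c_n\hat\rho(n)e^{2\pi inz}$ with $\hat\rho(n)=\int\rho(s)e^{-2\pi ins}ds$. As $\hat\rho(n)$ decays faster than any power of $n$, $Q$ extends to a bounded $C^\infty$ function on $\overline{\mathbf U}$. Put $q=Q(\cdot,0)$, a real $1$-periodic $C^\infty$ function; by Fact 1, $Q=P[q]$.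

Finally, let $\operatorname{dist}(x,\mathbf Z)\ge a/2$. Then $\operatorname{dist}(x-s,\mathbf Z)\ge a/4$ for $s\in\operatorname{supp}\rho$, and $Q_0$ is continuous near such real points and vanishes there. So $Q_0(x-s,y)\to0$ uniformly in such $s$ as $y\downarrow0$, and $q(x)=0$. $\square$

## Modulating the comb

The slope to be cancelled is a function $m(x)$, not a constant, and the teeth must be at a small spacing $L$. So we use $L\,m(x)\,q(x/L)$. This function has size $O(L)$, but its slope between the teeth is about $-m(x)$. The next lemma checks that $m$ may be treated as frozen at $x$.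

**Lemma 2.** Let $a,q,Q$ be as in Lemma 1, $m\in C_c^\infty(\mathbf R)$, $0<L<1$, $\varphi(x)=L\,m(x)\,q(x/L)$. There is $C=C(m,q,a)$ such that whenever $\operatorname{dist}(x,L\mathbf Z)\ge aL$ and $y>0$,
$$\big|P[\varphi](x,y)-m(x)\,LQ(x/L,y/L)\big|\le CL\big(1+\log\tfrac1L\big)y. \tag{5}$$

*Proof.* By scaling, $LQ(x/L,y/L)=P[Lq(\cdot/L)](x,y)$, so the left side of (5) is
$$\bigg|\frac y\pi\int\frac{(m(t)-m(x))\,L\,q(t/L)}{(x-t)^2+y^2}\,dt\bigg| .$$
If $q(t/L)\ne0$, then $\operatorname{dist}(t,L\mathbf Z)<aL/2$, so $|t-x|>aL/2$. Use $|m(t)-m(x)|\le\|m'\|_\infty|t-x|$ for $|t-x|<1$ and $\le2\|m\|_\infty$ otherwise. Since $\int_{aL/2<|r|<1}\frac{dr}{|r|}=2\log\frac2{aL}$ and $\int_{|r|>1}\frac{dr}{r^2}=2$, the expression is at most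
$$\frac{yL\|q\|_\infty}\pi\Big(2\|m'\|_\infty\log\frac2{aL}+4\|m\|_\infty\Big),$$
and $\log\frac2{aL}=\log\frac2a+\log\frac1L$. $\square$

Combining this with (i) and (ii) of Lemma 1 at the point $(x/L,y/L)$, we get for $\operatorname{dist}(x,L\mathbf Z)\ge aL$
$$\begin{aligned}|P[\varphi](x,y)|&\le\big(2|m(x)|+CL(1+\log\tfrac1L)\big)y&&(y>0),\\ |P[\varphi](x,y)+m(x)y|&\le\big(\eta|m(x)|+CL(1+\log\tfrac1L)\big)y&&(0<y\le L).\end{aligned}\tag{6}$$

The second line cancels the slope at heights below $L$. The first says that at *every* height the correction costs at most about twice the slope it is meant to cancel. This is what protects the intermediate heights.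

## The inductive construction

**Start.** Choose $0\le f_0\in C_c^\infty((0,\delta/2))$, $f_0\not\equiv0$, multiplied by a small constant so that $|f_0(x)-f_0(x')|\le\frac12\omega(|x-x'|)$. This is possible: $|f_0(x)-f_0(x')|\le C\min(1,|x-x'|)$, and $\min(1,t)/\omega(t)$ is bounded, because $t/\omega(t)\to0$ as $t\downarrow0$ and $\omega$ is bounded below by a positive constant away from $0$. Let $O_0=(0,\delta/2)$, $y_0=1$, $u_0=P[f_0]$ and $2\beta:=u_0(0,1)>0$.

**What is constructed.** We construct $f_k\in C_c^\infty(\mathbf R)$, open sets $O_0\subset O_1\subset\cdots$, closed sets $E_k=\mathbf R\setminus O_k$, and $y_k>0$ with $y_k\le y_{k-1}/2$, such that with $u_k=P[f_k]$, for $k\ge1$: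

* (a) $\operatorname{supp}f_k\subset O_k$;
* (b) $|O_k\setminus O_{k-1}|\le2^{-k-2}\delta$;
* (c) $\|f_k-f_{k-1}\|_\infty\le4^{-k}\min(\beta,y_{k-1})$, and $f_k-f_{k-1}$ has modulus of continuity $\le2^{-k-1}\omega$;
* (d) $|u_k(x,y)|\le2^{-k}y$ for $x\in E_k\cap[-k,k]$, $0<y\le y_k$;
* (e) if $k\ge2$: $|u_k(x,y)|\le4\cdot2^{-(k-1)}y$ for $x\in E_k\cap[-(k-1),k-1]$, $0<y\le y_{k-1}$.

Property (a) also holds for $k=0$. Property (d) is progress at the new small heights. Property (e) says that at heights between $y_k$ and $y_{k-1}$ the correction has lost only a factor $4$ of the bound held before it. The factor $y_{k-1}$ in (c) makes later corrections negligible at the heights already treated.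

**Step 1: the slope to be cancelled.** Assume stage $k-1$ is done. Let $N=\mathbf R\setminus\operatorname{supp}f_{k-1}\supset E_{k-1}$. By (a), $\operatorname{supp}f_{k-1}$ is a compact set disjoint from the closed set $E_{k-1}$, so $d=\operatorname{dist}(E_{k-1},\operatorname{supp}f_{k-1})>0$. (The support is not empty: $\|f_0\|_\infty\ge2\beta$, and by (c) $\|f_{k-1}-f_0\|_\infty\le\beta/3$.) Let
$$s(x)=\frac1\pi\int\frac{f_{k-1}(t)}{(x-t)^2}\,dt\in C^\infty(N).$$
Since $0\le r^{-2}-(r^2+y^2)^{-1}\le y^2r^{-4}$,
$$|u_{k-1}(x,y)-s(x)y|\le\tfrac1\pi\|f_{k-1}\|_1\,d^{-4}y^3\qquad(x\in E_{k-1}).$$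
So there is $r_k>0$ with
$$|u_{k-1}(x,y)-s(x)y|\le2^{-k-2}y\qquad(x\in E_{k-1},\ 0<y\le r_k). \tag{7}$$
The set $E_{k-1}\cap[-k,k]$ is compact, contained in $N$, and nonempty since $|O_{k-1}|<\delta<2k$. Hence $S=\sup_{E_{k-1}\cap[-k,k]}|s|<\infty$. Choose $\chi\in C_c^\infty(N\cap(-k-1,k+1))$ with $0\le\chi\le1$ and $\chi=1$ on $E_{k-1}\cap[-k,k]$, and put $m=\chi s\in C_c^\infty(\mathbf R)$.

**Step 2: the correction.** The order of choices matters: $a$ and $\eta$ first, then $q$ and $C$, and $L$ last. Let
$$a=\frac{2^{-k-2}\delta}{2(2k+5)}<\tfrac14,\qquad\eta=\frac{2^{-k-2}}{1+S}.$$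
Take $q$ from Lemma 1 and $C$ from Lemma 2. For small $L\in(0,1)$ put
$$\varphi=L\,m\,q(\cdot/L),\quad f_k=f_{k-1}+\varphi,\quad O_k=O_{k-1}\cup\{x\in(-k-1,k+1):\operatorname{dist}(x,L\mathbf Z)<aL\}.$$

**Step 3: properties (a), (b), (c), and the choice of $L$.** For (a), $\operatorname{supp}\varphi\subset\operatorname{supp}\chi\cap\{\operatorname{dist}(\cdot,L\mathbf Z)\le aL/2\}\subset O_k$.

For (b), a point $nL$ within $aL$ of $(-k-1,k+1)$ satisfies $|nL|<k+2$, so at most $2(k+2)/L+1$ points of $L\mathbf Z$ are involved, and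
$$|O_k\setminus O_{k-1}|\le2aL\Big(\frac{2(k+2)}L+1\Big)\le2a(2k+5)=2^{-k-2}\delta .$$

For (c), $\varphi'=L\,m'\,q(\cdot/L)+m\,q'(\cdot/L)$, so $|\varphi|\le AL$ and $|\varphi'|\le A$ with $A$ independent of $L$. With $t=|x-x'|$ this gives $|\varphi(x)-\varphi(x')|\le2A\min(L,t)$. As $\omega$ is nondecreasing,
$$\frac{\min(L,t)}{\omega(t)}\le\max\Big(\sup_{r\le L}\frac r{\omega(r)},\ \frac L{\omega(L)}\Big)\to0\qquad(L\to0),$$
where $t\le L$ gives the first term and $t>L$ the second. So (c) holds for all small $L$. Note that $\varphi$ has size $O(L)$, but the bound $A$ on its Lipschitz constant does not shrink with $L$. This is where $\omega(t)/t\to\infty$ is used.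

Fix $L$ so small that (c) holds and also $CL(1+\log\frac1L)\le2^{-k-2}$. Let $y_k=\min(L,r_k,y_{k-1}/2)$.

**Step 4: properties (d) and (e).** Let $x\in E_k\cap[-k,k]$. Then $x\in E_{k-1}$ and $\operatorname{dist}(x,L\mathbf Z)\ge aL$. Moreover $m(x)=s(x)$, and (6) applies to $P[\varphi]=u_k-u_{k-1}$.

For (d), let $0<y\le y_k$. Then $y\le r_k$ and $y\le L$, so (7) and the second line of (6) give
$$|u_k|\le|u_{k-1}-sy|+|P[\varphi]+sy|\le\big(2^{-k-2}+\eta S+2^{-k-2}\big)y\le2^{-k}y .$$

For (e), let $k\ge2$, $|x|\le k-1$ and $0<y\le y_{k-1}$. Property (d) for $k-1$ gives $|u_{k-1}(x,y)|\le2^{-(k-1)}y$ for these $y$. Dividing by $y$ and letting $y\downarrow0$, $|s(x)|\le2^{-(k-1)}$. By the first line of (6),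
$$|u_k|\le\big(2^{-(k-1)}+2\cdot2^{-(k-1)}+2^{-k-2}\big)y\le4\cdot2^{-(k-1)}y .$$
This completes the induction.

## The limit function has slope zero on $E$

By (c), $f_k\to f$ uniformly, $f$ is bounded and continuous, and for $x\ne x'$
$$|f(x)-f(x')|\le\Big(\tfrac12+\sum_{k\ge1}2^{-k-1}\Big)\omega(|x-x'|)=\omega(|x-x'|).$$
Let $h=P[f]=\lim u_k$, a bounded harmonic function. By (c), $|h(0,1)-2\beta|\le\sum_{k\ge1}4^{-k}\beta=\beta/3$, so $h\not\equiv0$. Let $E=\bigcap_kE_k$, which is closed. By (b),
$$|\mathbf R\setminus E|\le\tfrac\delta2+\sum_{k\ge1}2^{-k-2}\delta=\tfrac\delta2+\tfrac\delta4<\delta .$$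

Let $j\ge1$, $x\in E\cap[-j,j]$ and $0<y\le y_j$. As $y_k\downarrow0$, there is $k\ge j$ with $y_{k+1}<y\le y_k$. Since $x\in E_{k+1}\cap[-k,k]$, property (e) for $k+1$ gives $|u_{k+1}(x,y)|\le4\cdot2^{-k}y$. For $i\ge k+2$, property (c) gives
$$\|f_i-f_{i-1}\|_\infty\le4^{-i}y_{i-1}\le4^{-i}y_{k+1}\le4^{-i}y .$$
Hence
$$|h(x,y)|\le\Big(4\cdot2^{-k}+\sum_{i\ge k+2}4^{-i}\Big)y\le5\cdot2^{-k}y .$$
As $y\downarrow0$, $k\to\infty$, at a rate that depends only on $y$. So $h(x,y)/y\to0$ uniformly on $E\cap[-j,j]$. This proves Theorem 1. For this $h$, $\limsup_{y\downarrow0}|h(x,y)|y^{-1}=0$ for every $x\in E$, a set whose complement has measure less than $\delta$, so the conjecture is false. $\blacksquare$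

## Decay of order $y^{1+\theta}$ and Remez's inequality

It remains to prove part 3 of Theorem 2: almost nowhere can $h$ decay like a power better than $y$. Multiply $h$ by a constant so that $|h|\le1$.

**Step 1: reduction to closed sets.** This step puts the exceptional set in a form with uniform constants. The assertion fails at $x$ if $\limsup_{y\downarrow0}|h(x,y)|y^{-1-\theta}<\infty$ for some $\theta>0$. Then $|h(x,y)|\le My^{1+\theta}$ for small $y$, and, because $|h|\le1$, for all $0<y\le1$ after enlarging $M$. Taking $n\ge\max(M,1/\theta)$ we see that the exceptional set is $\bigcup_nB_n$, where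
$$B_n=\{x:|h(x,y)|\le n\,y^{1+1/n},\ 0<y\le1\};$$
conversely each point of $B_n$ is exceptional, with $\theta=1/n$. Each $B_n$ is closed. Suppose $|B_n|>0$ for some $n$; put $E=B_n$, $\theta=1/n$, and let $x_0$ be a density point of $E$. We show that $F=h_x-ih_y$ has nontangential limit $0$ at $x_0$.

Consider height $y$ with $\mu=ny^{1+\theta}$, so that $|h(\cdot,y)|\le\mu$ on $E$. We need a bound at *all* points $x_1$ near $x_0$, including those not in $E$. The first thing to try is this: near a density point, $x_1$ has a point of $E$ within distance about $\sigma y$, with $\sigma\to0$; and $|\nabla h|\le2/y$ by (3). That gives $|h(x_1,y)|\lesssim\mu+2\sigma$, which is $o(1)$ and useless against the factor $1/y$ in the gradient estimate for $F$, because density gives no rate for $\sigma$. But $h(\cdot,y)$ is far better than Lipschitz at scale $y$: it is real-analytic, hence very close to a polynomial of moderate degree, and a polynomial that is small on most of an interval is small on all of it.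

**Fact 5 (Remez).** Let $p$ be a polynomial of degree at most $N$, $I$ a compact interval, $X\subset I$ closed with $|X|>0$. Then $\sup_I|p|\le T_N\big(\frac{2|I|}{|X|}-1\big)\sup_X|p|$, where $T_N$ is the Chebyshev polynomial, $T_N(\cosh\tau)=\cosh N\tau$.

For $N=1$, $I=[0,1]$, $X=[0,1-\sigma]$, equality holds for $p(x)=\frac{2x}{1-\sigma}-1$, which has $|p|\le1$ on $X$ and $p(1)=\frac2{1-\sigma}-1$.

**Step 2: $h$ is small at all points of a cone.** Fix $A\ge1$. Let $y\le1$ be so small that $\mu=ny^{1+\theta}<\frac12$, let $|x_1-x_0|\le Ay$ and $I=[x_1-\frac y2,x_1+\frac y2]$. Since $I\subset[x_0-(A+1)y,x_0+(A+1)y]$ and $|I|=y$,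
$$|I\setminus E|\le\sigma|I|,\qquad\sigma=\sigma(y)=\frac{|[x_0-(A+1)y,\,x_0+(A+1)y]\setminus E|}y\to0\quad(y\downarrow0).$$

*Polynomial approximation.* As $|h|\le1$ on the disc of radius $y$ about $(x_1,y)$, (3) shows that the Taylor coefficients $c_j$ of $x\mapsto h(x,y)$ at $x_1$ (real parts of the $a_j$) satisfy $|c_j|\le2y^{-j}$ for $j\ge1$. Let $N=\lceil\log_2(1/\mu)\rceil$ and let $p$ be the Taylor polynomial of degree $N$. On $I$,
$$|h(\cdot,y)-p|\le\sum_{j>N}2y^{-j}\Big(\frac y2\Big)^j=2\cdot2^{-N}\le2\mu .$$
So $|p|\le3\mu$ on $I\cap E$.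

*Remez.* Take $y$ so small that $\sigma\le\frac12$. Then $\frac{2|I|}{|I\cap E|}-1\le\frac2{1-\sigma}-1=1+\frac{2\sigma}{1-\sigma}\le1+4\sigma$. Let $\cosh\tau=1+4\sigma$ with $\tau\ge0$. As $\tau^2/2\le\cosh\tau-1$, $\tau\le\sqrt{8\sigma}$, and since $T_N$ is nondecreasing on $[1,\infty)$, the Remez factor is at most $\cosh N\tau\le e^{N\sqrt{8\sigma}}$. Using $N\le1+\log_2(1/\mu)$, $\sqrt8/\ln2<5$ and $\mu<1$,
$$|h(x_1,y)|\le2\mu+3\mu e^{N\sqrt{8\sigma}}\le2\mu+3e^{\sqrt{8\sigma}}\mu^{1-5\sqrt\sigma}.$$
The missing proportion $\sigma$ has cost only a small power of $\mu$, which the surplus $\theta$ can pay for. When $y$ is so small that $5\sqrt\sigma\le\frac\theta{2(1+\theta)}$, we have $\mu^{1-5\sqrt\sigma}\le\mu^{(2+\theta)/(2(1+\theta))}$, which is a constant times $y^{1+\theta/2}$. Therefore, with $C$ depending only on $n$, for all sufficiently small $y$,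
$$|h(x_1,y)|\le C\,y^{1+\theta/2}\qquad(|x_1-x_0|\le Ay). \tag{8}$$

**Step 3: the gradient tends to zero.** Let $|x-x_0|\le\frac A2y$. A point $(x',y')$ of the disc of radius $\frac y4$ about $(x,y)$ has $\frac34y\le y'\le\frac54y$ and $|x'-x_0|\le\frac A2y+\frac14y\le\frac34Ay\le Ay'$, since $A\ge1$. So (8) holds throughout the disc, and (3) gives
$$|F(x,y)|\le\frac8y\,C\Big(\frac54y\Big)^{1+\theta/2}\to0\qquad(y\downarrow0).$$
As $A$ is arbitrary, $F$ has nontangential limit $0$ at $x_0$, hence at a.e. point of $E$. By Fact 4, $F\equiv0$, so $h$ is constant. Since $h(x,y)\to0$ for $x\in E$, $h\equiv0$, a contradiction. So $|B_n|=0$ for every $n$, which proves part 3 and completes the proof of Theorem 2. $\blacksquare$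

With $\theta=0$ the same estimate would bound $|F|$ only by a constant times $y^{-5\sqrt\sigma}$, which need not tend to $0$; and by Theorem 1 no argument can close that gap.
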